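# Chordal limits of polynomials, one component at a time

## 1. Truncated logarithms

Throughout, $\mathbb D$ and $\mathbb T$ are the unit disc and the unit circle, and $\sigma=|d\xi|/2\pi$ is normalized arc length. Let $K\subset\mathbb C$ be compact with connected complement $K^c$, and let $K^\circ$ be its interior. A *component* always means a component of $K^\circ$. Let $A(K)$ be the space of functions $K\to\mathbb C$ that are continuous on $K$ and holomorphic in $K^\circ$.

Two facts about a component $V$ are used all the time. First, $\partial V\subset\partial K$: a point of $\partial V$ lying in $K^\circ$ would lie in some component, which is open and meets $V$, hence equals $V$. Second, $V$ is simply connected: the inside of a Jordan curve in $V$ contains no point of $K^c$, because $K^c$ is connected and unbounded; so the inside lies in $K$, hence in $K^\circ$, hence in $V$. Let $\psi=\psi_V:\mathbb D\to V$ be a conformal map. It is bounded, so by Fatou it has non-tangential boundary values $\psi^*(\xi)$ at a.e. $\xi\in\mathbb T$;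 they lie in $\partial V$. A star always denotes non-tangential boundary values.

Let $h\in A(K)$ with $|h|<1$, and put
$$\nu=-\log|h|:K\to(0,\infty].$$
Fix a level $\Lambda>0$ and a tolerance $\delta>0$, and cut the boundary of $K$ into two compact sets:
$$X=\{z\in\partial K:\nu(z)\le\Lambda\},\qquad S=\{z\in\partial K:\nu(z)\ge\Lambda\}.$$
On $X$ the function $h$ is not small; on $S$ it is. Suppose we have a continuous $L:X\to\mathbb C$ with $e^L=h$ on $X$.

**Definition 1.1.** A *truncated logarithm* of $h$ on the component $V$, for the data $(\Lambda,\delta,L)$, is a bounded holomorphic function $F_V$ on $V$ such that for a.e. $\xi\in\mathbb T$, with $q=\psi_V^*(\xi)$,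
$$|(F_V\circ\psi_V)^*(\xi)-L(q)|\le\delta\ \text{ if } q\in X,\qquad \mathrm{Re}\,(F_V\circ\psi_V)^*(\xi)\le-\Lambda+\delta\ \text{ if } q\in S. \tag{1.1}$$

So $F_V$ must follow $L$ where $h$ is not small, and otherwise need only have very negative real part. It need not be continuous up to $\partial V$, and nothing ties the functions on different components together except the common $L$.

**Example 1.2.** Let $K=\overline{\mathbb D}$ and $h(z)=(1-z)/3$, with $L$ the principal branch of $\log h$ on $X=\{|\xi|=1,\ |1-\xi|\ge3e^{-\Lambda}\}$. For $\rho<1$ take $F(z)=\log\frac{1-\rho z}3$. On $X$, $F-L=\log\frac{1-\rho z}{1-z}\to0$ uniformly as $\rho\to1$. On $S$ we have $|1-\rho z|\le|1-z|+(1-\rho)\le3e^{-\Lambda}+(1-\rho)$, so $\mathrm{Re}\,F\le-\Lambda+\log\big(1+\tfrac13(1-\rho)e^\Lambda\big)$. So $F$ is a truncated logarithm once $\rho$ is close to $1$. If instead $h\equiv0$ on a component $V$, then $\partial V\subset S$ and the constant $F_V=-\Lambda$ works.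

What are these objects for? Proposition 8.4 will say: if *every* component carries a truncated logarithm for the *same* $L$, then there is one function $G\in A(K)$ with
$$|e^G-h|\le\max\big(e^{2\delta}-1,\ e^{-\Lambda+2\delta}+e^{-\Lambda}\big)\quad\text{on }K .$$
So $h$ is approximated by functions without zeros. In Section 6 a function $f$ that may take the value $\infty$ is written as $a/h$ with $a,h\in A(K)$; replacing $h$ by $e^G$ gives the finite function $ae^{-G}\in A(K)$, which is close to $f$ in the chordal metric, and Mergelyan's theorem turns it into a polynomial. The problem thus becomes the construction of truncated logarithms with a common $L$.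

## 2. The chordal metric and the three theorems

On the sphere $\mathbb C\cup\{\infty\}$ let
$$\chi(w_1,w_2)=\frac{2|w_1-w_2|}{\sqrt{1+|w_1|^2}\sqrt{1+|w_2|^2}},\qquad \chi(w,\infty)=\frac2{\sqrt{1+|w|^2}} .$$
Another normalization changes nothing. The map $w\mapsto1/w$ is a $\chi$-isometry, and $\chi(w_1,w_2)\le2|w_1-w_2|$. If $f$ is bounded, $|f|\le M$, and $p_n\to f$ $\chi$-uniformly, then $p_n\to f$ uniformly in the usual sense: the $\chi$-distance from $\{|w|\le M\}$ to $\{|w|\ge M+1\}\cup\{\infty\}$ is positive, so $|p_n|<M+1$ for large $n$, and on $\{|w|\le M+1\}$ we have $\chi(w_1,w_2)\ge 2|w_1-w_2|/(1+(M+1)^2)$.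

For a compact $K$, let $\widetilde A(K)$ be the class of $\chi$-uniform limits of polynomials on $K$: $f:K\to\mathbb C\cup\{\infty\}$ belongs to it if there are polynomials $p_n$ with $\sup_K\chi(p_n,f)\to0$. For example $f\equiv\infty$ belongs to $\widetilde A(K)$, with $p_n=n$. Continuity of functions with values in the sphere is understood with respect to $\chi$.

Two facts are our starting point. *Mergelyan's theorem:* if $K^c$ is connected, polynomials are uniformly dense in $A(K)$. *The closed disc:* $f\in\widetilde A(\overline{\mathbb D})$ if and only if either $f\equiv\infty$, or $f$ is continuous on $\overline{\mathbb D}$, $f(\mathbb D)\subset\mathbb C$ and $f|_{\mathbb D}$ is holomorphic. What happens on a general $K$, where some components may be sent to $\infty$ and others not? The paper "A Note on Rational Approximation with Respect to Metrizable Compactifications of the Plane" (https://distantreader.org/stacks/journals/em/em-405.pdf) states a conjecture; it is true, and it reads as follows.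

**Theorem A (the conjecture).** Let $K^c$ be connected. Then $f\in\widetilde A(K)$ if and only if $f:K\to\mathbb C\cup\{\infty\}$ is continuous and for each component $V$ of $K^\circ$ either $f(V)\subset\mathbb C$ and $f|_V$ is holomorphic, or $f|_V\equiv\infty$.

**Theorem B.** Let $K^c$ be connected and $h\in A(K)$. The following are equivalent: (i) on each component $h$ is zero-free or $\equiv0$; (ii) $h$ is a uniform limit on $K$ of functions $e^G$, $G\in A(K)$; (iii) $h$ is a uniform limit on $K$ of polynomials without zeros on $K$.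

**Theorem C.** For a compact $K$, the description of $\widetilde A(K)$ in Theorem A holds if and only if $K^c$ is connected.

## 3. An interval, a disc, two tangent discs

*The interval $K=[0,1]$.* Here $K^\circ=\emptyset$, and Theorem B says that every $h\in C([0,1])$ is a uniform limit of functions $e^G$. By hand: choose a piecewise linear $P$ with $|P-h|<\varepsilon$. Its image is a finite union of segments, so there is $b$ with $|b|<\varepsilon$ and $-b\notin P([0,1])$. Then $P+b$ has no zero, so it has a continuous logarithm $G$ on the interval, and $|e^G-h|<2\varepsilon$.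

*The disc $K=\overline{\mathbb D}$.* Let $f$ be as in Theorem A and $f\not\equiv\infty$. Then $f_\rho(z)=f(\rho z)$, $\rho<1$, is finite and continuous on $\overline{\mathbb D}$ and holomorphic inside, so it is a uniform limit of polynomials. Since $f$ is uniformly continuous into the sphere, $\sup\chi(f_\rho,f)\to0$ as $\rho\to1$. Hence $f\in\widetilde A(\overline{\mathbb D})$.

*Two tangent discs.* Let $K=\{|z-1|\le1\}\cup\{|z+1|\le1\}$, and let $f=1/z$ on the right disc, $f\equiv\infty$ on the left one. This satisfies the condition of Theorem A. Write $f=1/h$, with $h=z$ on the right and $h=0$ on the left. For $\varepsilon>0$ put $G=\log(z+\varepsilon)$ (principal branch) on the right disc and $G=\log\varepsilon$ on the left disc. The two definitions agree at the contact point $0$, so $G\in A(K)$, and $|e^G-h|=\varepsilon$ on all of $K$. Since $w\mapsto 1/w$ is an isometry, $\chi(e^{-G},f)=\chi(e^G,h)\le2\varepsilon$, and $e^{-G}\in A(K)$ is a uniform limit of polynomials.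

In the last example the two logarithms had to agree at the contact point. In general there are infinitely many components, accumulating in a complicated way, and each has a boundary of its own; both difficulties have to be met.

## 4. Necessity of the condition, and disconnected complements

**Proof of the "only if" part of Theorem A.** Let $p_n\to f$ $\chi$-uniformly on $K$; then $f$ is continuous. Let $V$ be a component and $z_0\in V$ with $f(z_0)=\infty$. On a small disc about $z_0$ we have $|f|>2$, hence $|p_n|>1$ for large $n$. The functions $1/p_n$ are holomorphic, zero-free and bounded by $1$ there, and they converge $\chi$-uniformly, hence uniformly, to $1/f$, which vanishes at $z_0$. By Hurwitz $1/f\equiv0$ on the disc. So $V\cap f^{-1}(\infty)$ is open and closed in $V$. If it is all of $V$, then $f|_V\equiv\infty$. If it is empty, $f$ is bounded on compact subsets of $V$, so $p_n\to f$ locally uniformly in $V$ and $f|_V$ is holomorphic. $\square$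

**Proof of Theorem C, given Theorem A.** If $K^c$ is connected, use Theorem A. Otherwise $K^c$ has a bounded component $U$; let $b\in U$ and $f=1/(z-b)$. This satisfies the condition. If $p_n\to f$ $\chi$-uniformly, then $p_n\to f$ uniformly because $f$ is bounded on $K$, so $(z-b)p_n-1\to0$ uniformly on $\partial U\subset K$. By the maximum principle $(z-b)p_n-1$ is small at $z=b$ too, but its value there is $-1$: a contradiction. $\square$

## 5. The Cauchy transform and continuous logarithms

We write $|Y|$ for the area of $Y\subset\mathbb C$, or its length if $Y$ lies in $\mathbb T$ or on a line.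

For a bounded function $\beta$ on a bounded open set $W$ put
$$T_W\beta(z)=\frac1\pi\int_W\frac{\beta(\zeta)}{z-\zeta}\,dA(\zeta).$$
For instance $T_{\mathbb D}1(z)=\bar z$ in $\mathbb D$ and $1/z$ outside. As the convolution of a bounded, compactly supported function with a locally integrable one, $T_W\beta$ is continuous on $\mathbb C$. Since $1/(\pi z)$ is a fundamental solution of $\bar\partial$, we have $\bar\partial T_W\beta=\beta$ in $W$ in the sense of distributions. Among sets $Y$ of given area, $\int_Y|z-\zeta|^{-1}dA(\zeta)$ is largest for the disc centered at $z$, of radius $\sqrt{|Y|/\pi}$, where it equals $2\sqrt{\pi|Y|}$. Hence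
$$|T_W\beta|\le\tfrac2{\sqrt\pi}\,\|\beta\|_\infty\,|\{\beta\neq0\}|^{1/2}. \tag{5.1}$$
If $\Gamma$ is locally Lipschitz on $W$ and $\bar\partial\Gamma$ is bounded, then $\Gamma-T_W\bar\partial\Gamma$ is holomorphic in $W$, by Weyl's lemma.

*Eilenberg's theorem* (Kuratowski, *Topology II*; Burckel, *Classical Complex Analysis*): if $Z\subset\mathbb C$ is compact, $\varphi:Z\to\mathbb C\setminus\{0\}$ is continuous, and a point $p_i$ is chosen in each bounded component of $\mathbb C\setminus Z$, then $\varphi=e^g\prod(z-p_i)^{n_i}$ on $Z$ with $g\in C(Z)$, $n_i\in\mathbb Z$, and only finitely many $n_i\ne0$. For $Z=\mathbb T$ this is the statement that $\varphi$ has a winding number.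

**Lemma 5.1.** Let $K^c$ be connected, $\hat h\in C(K)$, $Z_0\subset K$ compact, and let $\hat h\neq0$ on $Z_0$ and on every component of $\mathbb C\setminus Z_0$ that is contained in $K$. Then there is $\hat G\in C(K)$ with $e^{\hat G}=\hat h$ on $Z_0$.

*Proof.* Let $Z_1$ be the union of $Z_0$ and the components of $\mathbb C\setminus Z_0$ contained in $K$. Its complement is the union of the remaining components of $\mathbb C\setminus Z_0$, which are open; so $Z_1\subset K$ is compact, and those remaining components are the components of $\mathbb C\setminus Z_1$. Each bounded one contains a point $p_i\notin K$. As $\hat h\ne0$ on $Z_1$, Eilenberg's theorem gives $\hat h=e^g\prod(z-p_i)^{n_i}$ on $Z_1$.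

Each $z-p$ with $p\notin K$ has a continuous logarithm on $K$. Join $p$ to a point $p'$ of large modulus by a path in $K^c$. For nearby points $p_1,p_2$ of the path the quotient $(z-p_1)/(z-p_2)$ is uniformly close to $1$ on $K$, so it has a continuous logarithm on $K$; also $z-p'=-p'(1-z/p')$ has one if $|p'|>\max_K|z|$. Add finitely many of these. Finally extend $g$ from $Z_1$ to a continuous function on $K$ by Tietze, and add the logarithms. $\square$

The first use is $\hat h=h$, $Z_0=\{\nu\le t\}$, where $h\in A(K)$ satisfies condition (i) of Theorem B. Let $W\subset K$ be a component of $\mathbb C\setminus Z_0$. It lies in one component $V$, and $\emptyset\ne\partial W\subset Z_0\cap\overline V$, so $h\neq0$ at some point of $\overline V$. Hence $h|_V\not\equiv0$, and by (i) $h$ is zero-free on $V\supset W$. So the lemma applies: *there is $G_0\in C(K)$ with $e^{G_0}=h$ on $\{\nu\le t\}$.*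

## 6. From zero-free approximation to chordal approximation

**Proof that Theorem B implies the "if" part of Theorem A.** Let $f$ satisfy the condition of Theorem A and let $E_\infty=f^{-1}(\infty)$. Fix $R>0$ and put $Y=\{z\in K:|f|\ge R\}$, which contains $E_\infty$, and $Z_1=\{z\in K:R\le|f|\le2R\}$.

**Step 1.** The purpose is to place the poles of Eilenberg's theorem off $Y$: *a bounded component $U$ of $\mathbb C\setminus Z_1$ is not contained in $Y$.* Suppose it is. Then $|f|>2R$ on $U$, and $U\subset K^\circ$ lies in one component $V$. On $\partial U\subset Z_1$ we get $|f|=2R$ by continuity. If $f|_V\equiv\infty$, then $f=\infty$ on $\partial U$, a contradiction. Otherwise $f$ is finite and continuous on $\overline U$ and holomorphic in $U$, so $|f|\le2R$ on $U$ by the maximum principle, again a contradiction.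

So we can choose all $p_i\notin Y$ and obtain $f=re^\varphi$ on $Z_1$ with $r=\prod(z-p_i)^{n_i}$ and $\varphi\in C(Z_1)$. The function $r$ is continuous and zero-free on $Y$. Extend $\varphi$ to $\varphi\in C(K)$. (If $Z_1=\emptyset$, take $r=1$, $\varphi=0$.)

**Step 2.** The purpose is to write $f=a/h$ with $a,h\in A(K)$ having no common zero. Let $\beta:\mathbb C\to[0,1]$ be Lipschitz, $\beta=1$ on $K\cap\{|f|\ge\frac53R\}$, $\beta=0$ on $K\cap\{|f|\le\frac43R\}$ (disjoint compact sets), and put $\varphi_1=\beta\varphi$. Define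
$$h_2=r/f\ \text{ on }\{|f|\ge\tfrac53R\}\ (=0\text{ on }E_\infty),\qquad h_2=e^{-\varphi_1}\ \text{ on }\{|f|\le2R\}.$$
On the overlap $\beta=1$ and $e^{-\varphi}=r/f$, so the definitions agree. Both sets are closed, hence $h_2\in C(K)$, and $h_2^{-1}(0)=E_\infty$.

On $K^\circ\cap\{R<|f|<2R\}$ the function $\varphi$ is continuous and $e^\varphi=f/r$ is holomorphic, so $\varphi$ is holomorphic and $\bar\partial\varphi_1=\varphi\,\bar\partial\beta$. On $K^\circ\cap\{|f|<\frac43R\}$, $\varphi_1=0$. So $\varphi_1$ is locally Lipschitz on $K^\circ\cap\{|f|<2R\}$. Put $\beta_0=\bar\partial\varphi_1$ there and $\beta_0=0$ on the rest of $K^\circ$. Then $\beta_0$ is bounded and vanishes a.e. where $|f|>\frac53R$. Let $\Psi=T_{K^\circ}\beta_0$ and $h=h_2e^\Psi$. On $K^\circ\cap\{|f|<2R\}$ we have $h=e^{-\varphi_1+\Psi}$ with $\bar\partial(-\varphi_1+\Psi)=0$, so $h$ is holomorphic. On $K^\circ\cap\{|f|>\frac53R\}$, $\Psi$ is holomorphic and so is $h=(r/f)e^\Psi$. Thus $h\in A(K)$ and $h^{-1}(0)=E_\infty$, so on each component $h$ is zero-free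 or $\equiv0$.

Let $a=fh$ off $E_\infty$ and $a=re^\Psi$ on $\{|f|\ge\frac53R\}$. Where both definitions apply they agree, so $a\in A(K)$, and $a\neq0$ on $E_\infty$. Hence $f=a/h$ and $s:=\min_K\sqrt{|a|^2+|h|^2}>0$.

**Step 3.** The purpose is to replace $h$ by an exponential. Given $\varepsilon>0$, Theorem B yields $G\in A(K)$ with $|e^G-h|\le\varepsilon$ on $K$. Then $g=ae^{-G}\in A(K)$, and, also where $h=0$,
$$\chi(g,f)=\frac{2|a|\,|e^G-h|}{\sqrt{|a|^2+|h|^2}\,\sqrt{|a|^2+|e^G|^2}}\le\frac{2|e^G-h|}{\sqrt{|a|^2+|h|^2}}\le\frac{2\varepsilon}s .$$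
By Mergelyan there is a polynomial $p$ with $|p-g|\le\varepsilon$, so $\chi(p,g)\le2\varepsilon$. Thus $f\in\widetilde A(K)$. $\square$

In Theorem B, (ii)$\Rightarrow$(iii) follows from Mergelyan: approximate $e^G$ within less than $\frac12\min_K|e^G|$. And (iii)$\Rightarrow$(i) is Hurwitz. *It remains to prove (i)$\Rightarrow$(ii).* From now on $K^c$ is connected, $h$ satisfies (i), and, after multiplication by a positive constant, $|h|<1$; so $\nu>0$. Sets such as $\{\nu\le t\}$ are subsets of $K$. For finite $s<t$, $\{\nu\le s\}$ and $\{\nu\ge t\}$ are disjoint and compact, so there are Lipschitz functions $\mathbb C\to[0,1]$ equal to $1$ on one and $0$ on the other. We call a component *zero-free* if $h$ is zero-free on it.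

## 7. How far dilation and cut-off go

**Dilation.** In the disc, $h(\rho z)$ has a logarithm continuous on the closed disc. On a zero-free component $V$ let $H$ be holomorphic with $e^H=h$, and try $F=H\circ\psi(\rho\,\psi^{-1}(\cdot))$ as a truncated logarithm. It is bounded and holomorphic, with boundary value $H(\psi(\rho\xi))$ at $\xi$. The condition (1.1) asks that this be close to $L(\psi^*(\xi))$ uniformly over the relevant $\xi$, and this can fail.

Let $1>b_1>a_1>b_2>a_2>\dots\to0$ and let $K$ be $[0,1]^2$ without the channels $\{a_n<x<b_n,\ y<\frac12\}$. Then $K$ is compact and $K^c$ is connected, since each channel is open towards the lower half-plane. The interior $V=K^\circ$ is connected, because every point of it can be moved vertically up into $\{y>\frac12\}$. Near $(0,\frac14)$ the set $\partial V$ consists of pieces of the vertical lines $x=0$, $x=a_n$, $x=b_n$, so $\partial V$ is not locally connected, and by Carathéodory's theorem $\psi$ has no continuous extension to $\overline{\mathbb D}$. Take $h(z)=(z-1)/4$,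 which is zero-free on $V$, with $|h|<1$. If suitable $\rho$ existed for all $\Lambda,\delta$, then, with $q=\psi^*(\xi)$, $|h(\psi(\rho\xi))-h(q)|$ would be at most $e^\delta-1$ for a.e. $\xi$ with $q\in X$ and at most $e^{-\Lambda+\delta}+e^{-\Lambda}$ for a.e. $\xi$ with $q\in S$. So for some sequence $\rho_n$ the continuous functions $\psi(\rho_n\xi)$ would converge uniformly on $\mathbb T$ to a continuous function equal to $\psi^*$ a.e., whose Poisson extension is $\psi$. Then $\psi$ would be continuous on $\overline{\mathbb D}$: a contradiction.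

**Cut-off.** Let $\Lambda\ge1$, $a=\Lambda+3$, $c=a+4$. By Lemma 5.1 there is $G_0\in C(K)$ with $e^{G_0}=h$ on $\{\nu\le c\}$. Let $\lambda:\mathbb C\to[0,1]$ be Lipschitz, $\lambda=1$ on $\{\nu\le a\}$ and $\lambda=0$ on $\{\nu\ge a+\frac12\}$, and put
$$\Gamma=\lambda G_0-(1-\lambda)a\ \text{ on }V,\qquad F=\Gamma-T_V\bar\partial\Gamma. \tag{7.1}$$
In a zero-free component $G_0$ is holomorphic on $\{\nu<c\}$, being a continuous logarithm of $h$. So $\bar\partial\Gamma=(G_0+a)\,\bar\partial\lambda$, and by (5.1) the correction is at most $\frac2{\sqrt\pi}\|\nabla\lambda\|_\infty(\|G_0\|+a)|V|^{1/2}$. The constant does not depend on $V$. Hence (7.1) works on all components of small area, that is, on all but finitely many. On a fixed large component the estimate gives no smallness, and this is where the cut-off stops.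

On such a component one wants to use the true logarithm $H$ in place of the constant $-a$: then $\bar\partial\Gamma=(G_0-H)\,\bar\partial\lambda$, up to integer multiples of $2\pi i$. But $H$ is unbounded, and $v=-\mathrm{Re}\,H$ satisfies $v\circ\psi=P[m]$ (Poisson integral) with a measure $m\ge0$ that may have a singular part. Dropping that part destroys the approximation.

**Example 7.1.** On $\overline{\mathbb D}$ let $h(z)=\frac{1-z}3\exp\big(-\frac{1+z}{1-z}\big)$, $h(1)=0$. Since the exponential has modulus at most $1$, $h\in A(\overline{\mathbb D})$ and $|h|<1$. Here $m=\log\frac3{|1-\xi|}\,\sigma+\delta_1$. Without the point mass we get $(1-z)/3$, which has the same modulus on $\mathbb T$ but the value $\frac13$ instead of $\frac1{3e}$ at $0$.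

So the excess mass has to be kept, but it may be *moved a little*: we shall replace it by a bounded density on small subsets of short arcs around it. Inside $V$, on a large compact set, almost nothing changes. The places that could suffer are those near the boundary where $\nu$ is moderate, and the work in Section 10 is to choose the subsets so far from these places that errors stay bounded there independently of how short the arcs are. Bounded is enough, because (5.1) multiplies the bound by the square root of a small area.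

## 8. Orthogonal measures split along the components

This section proves that truncated logarithms with a common $L$ can be assembled. Let $A\subset C(\partial K)$ be the uniform closure of the polynomials. By the maximum principle and Mergelyan, restriction to $\partial K$ identifies $A(K)$ isometrically with $A$; we write $g(z)$, $z\in K$, for $g\in A$. The *Walsh–Lebesgue theorem* (Gamelin, *Uniform Algebras*, II.3) says that, as $K^c$ is connected, real parts of polynomials are dense in $C_{\mathbb R}(\partial K)$.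

Let $\omega_V=\psi^*_\#\sigma$ be harmonic measure of $V$ at $\psi(0)$; for $V=\mathbb D$, $\psi(\zeta)=\zeta$, this is $\sigma$. For $z\in K$ let $A_z=\{g\in A:g(z)=0\}$, and let $m_z$ be $\delta_z$ if $z\in\partial K$ and harmonic measure of $V$ at $z$ if $z\in V$. In the second case $m_z$ and $\omega_V$ are mutually absolutely continuous. In both cases $g(z)=\int g\,dm_z$ for $g\in A$: if $z\in V$, $g\circ\psi$ is bounded and holomorphic with boundary values $g(\psi^*)$, by continuity of $g$ on $K$. Measures are complex Borel measures on $\partial K$, and $\mu\perp B$ means $\int g\,d\mu=0$ for $g\in B$.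

**Lemma 8.1 (F. and M. Riesz).** If $\mu\perp A_z$ and $\mu=\mu_a+\mu_s$ is the Lebesgue decomposition with respect to $m=m_z$, then $\mu_a\perp A_z$ and $\mu_s\perp A$.

*Proof.* Let $E_1\subset E_2\subset\cdots$ be compact with $m(E_n)=0$ and $|\mu_s|(\partial K\setminus\bigcup E_n)=0$. Choose $u_n\in C(\partial K)$ with $u_n\ge0$, $u_n\ge n$ on $E_n$, $\int u_n\,dm\le\frac1n$; this is possible by regularity of $m$. By Walsh–Lebesgue choose $g_n\in A$ with $u_n\le\mathrm{Re}\,g_n\le u_n+\frac2n$ and, after subtracting an imaginary constant, $g_n(z)\in\mathbb R$. Let $f_n=e^{-g_n}\in A$. Then $|f_n|\le1$, $f_n\to0$ on $\bigcup E_n$, and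
$$\int f_n\,dm=f_n(z)=e^{-\int\mathrm{Re}\,g_n\,dm}\to1 ,$$
so $\int|f_n-1|^2dm\le2-2\,\mathrm{Re}\int f_n\,dm\to0$. Pass to a subsequence with $f_n\to1$ $m$-a.e. For $g\in A_z$ we have $gf_n\in A_z$, so by dominated convergence $0=\int gf_n\,d\mu\to\int g\,d\mu_a$. Thus $\mu_a\perp A_z$ and $\mu_s=\mu-\mu_a\perp A_z$. As $f_n-f_n(z)\in A_z$, $f_n(z)\mu_s(\partial K)=\int f_n\,d\mu_s\to0$, so $\mu_s(\partial K)=0$ and $\mu_s\perp A$. $\square$

**Lemma 8.2.** Let $\mu\perp A$ and let $V_1,V_2,\dots$ be the components. Then $\mu=\sum\mu_j$ with $\mu_j\perp A$, $\mu_j\ll\omega_{V_j}$, the $\mu_j$ being restrictions of $\mu$ to disjoint Borel sets; so $\sum\|\mu_j\|=\|\mu\|$.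

*Proof.* Split off from $\mu$ the part $\mu_1$ absolutely continuous with respect to $\omega_{V_1}$, from the remainder the part $\mu_2$ absolutely continuous with respect to $\omega_{V_2}$, and so on. Each part is a restriction of $\mu$, and by Lemma 8.1 (with $z=\psi_{V_j}(0)$) each remainder, hence each part, is $\perp A$. The final remainder $\mu'=\mu-\sum\mu_j$ is $\perp A$ and singular to all $\omega_{V_j}$. We show $\mu'=0$.

For a.e. $z\in K$ (area) $\int|\zeta-z|^{-1}d|\mu'|(\zeta)<\infty$. For such $z$ let $\lambda=(\zeta-z)^{-1}\mu'$. The functions $(\zeta-z)q$, $q$ a polynomial, are dense in $A_z$: if $p_n\to g\in A_z$ uniformly, then $p_n-p_n(z)\to g$. So $\lambda\perp A_z$. Also $\lambda$ is singular to $m_z$; if $z\in\partial K$, this holds because $\mu'(\{z\})=0$. By Lemma 8.1 $\lambda=\lambda_s\perp A$, so $\int d\lambda=0$, that is, $\int\frac{d\mu'(\zeta)}{\zeta-z}=0$. For $z\notin K$ the last equality holds because $1/(\zeta-z)$ is a uniform limit of polynomials on $K$ (Runge). So the Cauchy transform of $\mu'$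 vanishes a.e. in $\mathbb C$, and $\mu'=0$. $\square$

For $F\in H^\infty(\mathbb D)$ and a component $V$, let $F^\sharp\in L^\infty(\omega_V)$ be defined by
$$\int F^\sharp g\,d\omega_V=\int F^*\,(g\circ\psi^*)\,d\sigma,\qquad g\in L^1(\omega_V);$$
it exists by duality, and $\|F^\sharp\|_\infty\le\|F\|_\infty$. It averages $F^*$ over the $\xi$ with the same $\psi^*(\xi)$; for $V=\mathbb D$ and $\psi(\zeta)=\zeta$, $F^\sharp=F^*$.

**Lemma 8.3.** If $\mu\ll\omega=\omega_V$ and $\mu\perp A$, then $\int F^\sharp\,d\mu=0$ for $F\in H^\infty(\mathbb D)$.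

*Proof.* Let $z_0=\psi(0)$. For $g\in A_{z_0}$, $\int F^\sharp g\,d\omega=\int F^*(g\circ\psi)^*d\sigma=F(0)\,g(z_0)=0$. By Walsh–Lebesgue $A+\overline A=A+\overline{A_{z_0}}$ is dense in $C(\partial K)$, hence in $L^2(\omega)$, and there $A\perp\overline{A_{z_0}}$, since $\int fg\,d\omega=f(z_0)g(z_0)=0$. As $F^\sharp\perp\overline{A_{z_0}}$ in $L^2(\omega)$, $F^\sharp$ lies in the $L^2(\omega)$-closure of $A$.

We may assume $\|F^\sharp\|_\infty\le1$. Let $f_n\in A$, $f_n\to F^\sharp$ in $L^2(\omega)$. Then $u_n=\log^+|f_n|\in C(\partial K)$ satisfies $u_n\le(|f_n|-1)^+\le|f_n-F^\sharp|$ a.e., so $\int u_n\,d\omega\to0$. Choose $g_n\in A$ with $u_n\le\mathrm{Re}\,g_n\le u_n+\frac1n$ and $g_n(z_0)\in\mathbb R$. Then $|e^{-g_n}f_n|\le1$, and $e^{-g_n}\to1$ in $L^2(\omega)$ exactly as in Lemma 8.1, because $\int e^{-g_n}d\omega=e^{-\int\mathrm{Re}\,g_n\,d\omega}\to1$. So a subsequence of $e^{-g_n}f_n\in A$ tends to $F^\sharp$ boundedly and $\omega$-a.e., hence $|\mu|$-a.e., and $0=\int e^{-g_n}f_n\,d\mu\to\int F^\sharp d\mu$. $\square$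

**Proposition 8.4.** Let $\Lambda,\delta>0$, $X$, $S$, $L$ be as in Section 1, and suppose that every component carries a truncated logarithm $F_V$ for the data $(\Lambda,\delta,L)$. Then there is $G\in A(K)$ with $|G-L|<2\delta$ on $X$ and $\mathrm{Re}\,G<-\Lambda+2\delta$ on $S$; hence $|e^G-h|\le\max(e^{2\delta}-1,\ e^{-\Lambda+2\delta}+e^{-\Lambda})$ on $K$.

*Proof.* **Step 1.** The purpose is to separate. Let $\mathcal C$ be the set of $G\in C(\partial K)$ with $|G-L|<2\delta$ on $X$ and $\mathrm{Re}\,G<-\Lambda+2\delta$ on $S$. It is open and convex. On $X$ we have $\mathrm{Re}\,L=-\nu$, so, extending $\mathrm{Im}\,L$ by Tietze, we find an extension $\tilde L\in C(\partial K)$ of $L$ with $\mathrm{Re}\,\tilde L=-\min(\nu,\Lambda)$; then $\tilde L\in\mathcal C$. Suppose $\mathcal C\cap A=\emptyset$. By Hahn–Banach there is $\mu\neq0$ with $\mathrm{Re}\int G\,d\mu>t\ge\mathrm{Re}\int g\,d\mu$ for $G\in\mathcal C$, $g\in A$. As $A$ is a complex subspace, $\mu\perp A$ and $t\ge0$. Let $\mathcal C_0$ be the set of $G\in C(\partial K)$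 with $|G-L|\le\delta$ on $X$, $\mathrm{Re}\,G\le-\Lambda+\delta$ on $S$. If $G\in\mathcal C_0$ and $\|\eta\|<\delta$, then $G-\eta\in\mathcal C$, so $\mathrm{Re}\int G\,d\mu>\mathrm{Re}\int\eta\,d\mu$. Taking the supremum over $\eta$,
$$\mathrm{Re}\int G\,d\mu\ge\delta\|\mu\|\qquad(G\in\mathcal C_0). \tag{8.1}$$

**Step 2.** The purpose is to find $G\in\mathcal C_0$ that almost integrates to zero. Write $\mu=\sum\mu_j$ as in Lemma 8.2, $\mu_j=\mu|_{B_j}$ with disjoint Borel sets $B_j$. Let $F_j^\sharp$ belong to $F=F_{V_j}\circ\psi_{V_j}$ on $V_j$, and $\omega_j=\omega_{V_j}$. For $g\in L^1(\omega_j)$ vanishing off $X$, (1.1) gives $|\int(F_j^\sharp-L)g\,d\omega_j|\le\delta\|g\|_1$; so $|F_j^\sharp-L|\le\delta$ $\omega_j$-a.e. on $X$. Testing with $g\ge0$ vanishing off $S$ gives $\mathrm{Re}\,F_j^\sharp\le-\Lambda+\delta$ $\omega_j$-a.e. on $S$. Since $\mu_j\ll\omega_j$, both hold $|\mu_j|$-a.e.; and $\int F_j^\sharp d\mu_j=0$ by Lemma 8.3.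

Let $\eta>0$. Choose $n$ with $\sum_{j>n}\|\mu_j\|<\eta$ and, by Lusin, compact $K_j\subset B_j$ ($j\le n$) such that $F_j^\sharp|_{K_j}$ is continuous and satisfies the two constraints everywhere on $K_j$, and $\sum_{j\le n}(1+\|F_j^\sharp\|_\infty)|\mu_j|(\partial K\setminus K_j)<\eta$. Let $K'=\bigcup_{j\le n}K_j$, a disjoint union. The function $g=F_j^\sharp-\tilde L$ on $K_j$ is continuous on $K'$, with $|g|\le\delta$ on $K'\cap X$ and $\mathrm{Re}\,g\le\delta$ on $K'\cap S$. By Tietze extend it first from $K'\cap X$ to $X$ with values in the disc $|w|\le\delta$, then from $X\cup K'$ to $\partial K=X\cup S$ with values in the half-plane $\mathrm{Re}\,w\le\delta$. Let $\theta:\partial K\to[0,1]$ be continuous, $\theta=1$ on $K'$, supported in a neighborhood $O$ of $K'$ with $|\mu|(O\setminus K')\,\|g\|_\infty<\eta$. Then $G=\tilde L+\theta g$ lies in $\mathcal C_0$ and $G=F_j^\sharp$ on $K_j$. Since $\int_{K_j}F_j^\sharp d\mu_j=-\int_{\partial K\setminus K_j}F_j^\sharp d\mu_j$ and $|\mu|(\partial K\setminus K')\le2\eta$,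
$$\Big|\int G\,d\mu\Big|\le\sum_{j\le n}\Big|\int_{K_j}F_j^\sharp\,d\mu_j\Big|+\|\tilde L\|\,|\mu|(\partial K\setminus K')+\eta\le\eta+2\|\tilde L\|\eta+\eta .$$
For small $\eta$ this contradicts (8.1). So there is $G\in\mathcal C\cap A$.

**Step 3.** The purpose is the estimate. On $X$, $|e^G-h|=|h||e^{G-L}-1|\le e^{2\delta}-1$ because $|h|<1$. On $S$, $|e^G-h|\le e^{-\Lambda+2\delta}+e^{-\Lambda}$. By the maximum principle for $e^G-h\in A(K)$ the bound holds on $K$. $\square$

## 9. Boundary values, area decay, oscillation, truncation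

For $\xi\in\mathbb T$, $\zeta\in\mathbb D$ let $P_\xi(\zeta)=\frac{1-|\zeta|^2}{|\xi-\zeta|^2}$ and $P[\mu](\zeta)=\int P_\xi(\zeta)\,d\mu(\xi)$. By Fatou, $P[\mu]$ has a.e. the density of the absolutely continuous (a.c.) part of $\mu$ with respect to $\sigma$ as non-tangential limit.

**Lemma 9.1.** Let $\theta:\mathbb D\to\mathbb D$ be holomorphic.
(a) If $N\subset\mathbb T$ is null, then $\{\eta:|\theta^*(\eta)|=1,\ \theta^*(\eta)\in N\}$ is null.
(b) If $F\in H^\infty(\mathbb D)$, then $(F\circ\theta)^*=F^*\circ\theta^*$ a.e. on $\{|\theta^*|=1\}$.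
(c) If $\mu\ge0$ is a finite measure on $\mathbb T$ whose a.c. density vanishes a.e. on a Borel set $Y$, then $P[\mu]\circ\theta$ has boundary value $0$ at a.e. $\eta$ with $\theta^*(\eta)\in Y$.

*Proof.* (a) Let $O\supset N$ be open in $\mathbb T$ and $u=P[1_O\sigma]$. It tends to $1$ at every point of $O$, so the bounded harmonic function $u\circ\theta$ has radial limit $1$ at each $\eta$ in our set. Hence the set has outer measure at most $u(\theta(0))$, which is arbitrarily small.

(b) Let $F_r(\zeta)=F(r\zeta)$. For a.e. $\xi$, $F_r(\xi)\to F^*(\xi)$ as $r\to1$; so by (a) $(F_r\circ\theta)^*=F_r(\theta^*)\to F^*(\theta^*)$ a.e. on $\{|\theta^*|=1\}$, boundedly. On the other hand $F_r\circ\theta\to F\circ\theta$ pointwise and boundedly in $\mathbb D$. As the Poisson kernels span a dense subspace of $L^1(\mathbb T)$, $(F_r\circ\theta)^*\to(F\circ\theta)^*$ weak-$*$ in $L^\infty$. Integrating over measurable subsets of $\{|\theta^*|=1\}$ shows that the two limits agree a.e. there.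

(c) Let $U=P[\mu]$ with harmonic conjugate $\tilde U$, and $F=e^{-(U+i\tilde U)}$. Then $|F|\le1$ and $|F^*|=1$ a.e. on $Y$. By (b), and (a) for the exceptional null set, $|(F\circ\theta)^*|=1$ at a.e. $\eta$ with $\theta^*(\eta)\in Y$, that is, $U\circ\theta\to0$ there. $\square$

**Lemma 9.2.** Let $V$ be a component, $U\circ\psi=P[\mu]$ with $\mu\ge0$, and $B$ an open disc such that the a.c. density of $\mu$ vanishes at a.e. $\xi$ with $\psi^*(\xi)\in B$. Let $\Omega$ be a component of $V\cap B$ on which $U$ is bounded, and $\tilde U=U$ on $\Omega$, $\tilde U=0$ on $B\setminus\Omega$. If $\overline B(z,\rho)\subset B$, then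
$$\tilde U(z)\le\frac1{\pi\rho^2}\int_{B(z,\rho)}\tilde U\,dA .$$

*Proof.* As $\tilde U\ge0$, we may assume $z\in\Omega$. It suffices to bound $U(z)$ by the mean of $\tilde U$ over each circle $\partial B(z,\rho')$, $0<\rho'\le\rho$, and to average over $\rho'$ with weight $2\rho'/\rho^2$.

Let $\Omega'\subset\Omega$ be the component of $V\cap B(z,\rho')$ containing $z$. It is simply connected, since the inside of a Jordan curve in $\Omega'$ lies in $V$ and in $B(z,\rho')$. Let $\varphi:\mathbb D\to\Omega'$ be conformal with $\varphi(0)=z$, and $\theta=\psi^{-1}\circ\varphi$. The values of $\varphi^*$ lie in $\partial\Omega'$, and a point of $\partial\Omega'$ lies in $\partial V$ or in $V\cap\partial B(z,\rho')$, because a component of the open set $V\cap B(z,\rho')$ is relatively closed in it.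

Let $\varphi^*(\eta)\in\partial V$. For a.e. such $\eta$ we have $|\theta^*(\eta)|=1$, because $\psi(\theta(s\eta))$ tends to $\partial V$ as $s\to1$. By Lemma 9.1(b) with $F=\psi$, $\psi^*(\theta^*(\eta))=\varphi^*(\eta)\in\overline B(z,\rho')\subset B$. By Lemma 9.1(c), $U\circ\varphi=P[\mu]\circ\theta$ has boundary value $0$ at a.e. such $\eta$. Otherwise $\varphi^*(\eta)\in V\cap\partial B(z,\rho')\subset V\cap B$ is a limit of points of $\Omega$, hence lies in $\Omega$, and the boundary value of $U\circ\varphi$ is $U(\varphi^*(\eta))$.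

The image of $\sigma$ under $\varphi^*$, restricted to $\partial B(z,\rho')$, is at most normalized arc length: for an open arc $O$ of this circle with Poisson extension $u_O$ in $B(z,\rho')$, $u_O\circ\varphi$ has boundary value $1$ where $\varphi^*\in O$, so $\sigma(\varphi^*\in O)\le u_O(z)$, the normalized length of $O$. Since $U\circ\varphi$ is bounded, $U(z)=\int(U\circ\varphi)^*d\sigma$ is at most the mean of $\tilde U$ over the circle. $\square$

**Lemma 9.3 (oscillation).** Let $W$ be a bounded simply connected domain, $S_0\subset W$ connected, $E=e+i\tilde e$ holomorphic in $W$ with $|e|\le D$, and $g:\mathbb C\to[0,1]$ Lipschitz with $g=1$ on $S_0$. Let $\varphi:\Sigma=\{|\mathrm{Im}\,w|<\pi/2\}\to W$ be conformal, and suppose that for a.e. $\eta\in\partial\Sigma$: $g(\varphi^*(\eta))=0$, or $e\circ\varphi$ has boundary value $0$ at $\eta$. Then $|\tilde e(x)-\tilde e(y)|\le D(1+M)$ for $x,y\in S_0$, where $M=\int_W|\nabla g|^2dA$.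

*Proof.* **Step 1.** The purpose is to express the difference by boundary values of $e$. The hypothesis does not depend on the choice of $\varphi$, since two choices differ by an automorphism of $\Sigma$, which preserves null sets of the boundary. For $x\neq y$ choose $\varphi$ with $\varphi(0)=x$, $\varphi(L)=y$, $L>0$: carry the hyperbolic geodesic through $x,y$ to the real axis. Let $f_\pm(\tau)$ be the boundary values of $e\circ\varphi$ at $\tau\pm i\pi/2$, and $Y_\pm=\{\tau:g(\varphi^*(\tau\pm i\pi/2))=0\}$, so that $f_\pm=0$ a.e. off $Y_\pm$. The Poisson formula for the strip is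
$$e\circ\varphi(t+is)=\frac1{2\pi}\int\Big[\frac{f_+(\tau)\cos s}{\cosh(t-\tau)-\sin s}+\frac{f_-(\tau)\cos s}{\cosh(t-\tau)+\sin s}\Big]d\tau .$$
Differentiating at $s=0$ gives $\partial_s(e\circ\varphi)(t)=\frac1{2\pi}\int(f_+-f_-)(\tau)\cosh^{-2}(t-\tau)\,d\tau$. By Cauchy–Riemann $\partial_t(\tilde e\circ\varphi)=-\partial_s(e\circ\varphi)$, so
$$\tilde e(y)-\tilde e(x)=-\frac1{2\pi}\int(f_+-f_-)k\,d\tau,\qquad k(\tau)=\int_0^L\frac{dt}{\cosh^2(t-\tau)}=\tanh(L-\tau)+\tanh\tau .$$
We have $0\le k\le2$. For $\tau>L$, $k(\tau)\le1-\tanh(\tau-L)\le2e^{-2(\tau-L)}$, and similarly for $\tau<0$; so $\int_{\mathbb R\setminus[0,L]}k\,d\tau\le2$. Hence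
$$|\tilde e(y)-\tilde e(x)|\le\frac D{2\pi}\big(2|Y_+\cap[0,L]|+2|Y_-\cap[0,L]|+4\big). \tag{9.1}$$

**Step 2.** The purpose is to bound $|Y_\pm\cap[0,L]|$ by a Dirichlet integral. The connected set $\varphi^{-1}(S_0)$ contains $0$ and $L$, so for $0<t<L$ it contains a point $t+is_t$. For a.e. $t\in Y_+\cap(0,L)$ we have $g\circ\varphi(t+is)\to0$ as $s\uparrow\pi/2$, while $g\circ\varphi(t+is_t)=1$. So $\int|\nabla(g\circ\varphi)|$ over the segment from $t+is_t$ to $t+i\pi/2$ is at least $1$, and as its length is at most $\pi$, Cauchy–Schwarz gives that $\int|\nabla(g\circ\varphi)|^2$ over it is at least $1/\pi$. For a.e. $t\in Y_-\cap(0,L)$ the same holds for the segment from $t-i\pi/2$ to $t+is_t$. The two segments do not overlap, so for a.e. $t\in(0,L)$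
$$\int_{-\pi/2}^{\pi/2}|\nabla(g\circ\varphi)(t+is)|^2ds\ge\tfrac1\pi\big(1_{Y_+}(t)+1_{Y_-}(t)\big).$$
Integrate over $t$; by conformal invariance of the Dirichlet integral $|Y_+\cap[0,L]|+|Y_-\cap[0,L]|\le\pi M$. With (9.1), $|\tilde e(y)-\tilde e(x)|\le D(M+\frac2\pi)$. $\square$

**Lemma 9.4 (truncation).** Let $a,B>0$ and $\phi_t(w)=\int_0^we^{t^2s^2}ds-a(1-e^{t^2w^2})$, $t>0$. As $t\to0$, $\phi_t(w)\to w$ locally uniformly. On the strip $\{-B\le\mathrm{Re}\,w\le0\}$ each $\phi_t$ is bounded, and for small $t$: $|\phi_t'|\le2$ and $|\mathrm{Re}\,\phi_t(w)|\le|\mathrm{Re}\,w|+a+1$; moreover $\mathrm{Re}\,\phi_t(w)\le\max(\mathrm{Re}\,w,-a)+o(1)$ uniformly on the strip.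

*Proof.* The first claim is clear. Let $w=x+iy$ be in the strip and $q=e^{-t^2y^2}\in(0,1]$. Then $e^{t^2w^2}=q\,e^{t^2x^2+2it^2xy}$, and
$$|e^{t^2w^2}-q|\le q\,e^{t^2B^2}(t^2B^2+2t^2B|y|)\le e^{t^2B^2}(t^2B^2+2tB),$$
since $t|y|q\le1$. So $e^{t^2w^2}=q+o(1)$ uniformly on the strip. Next $\phi_t'=e^{t^2w^2}(1+2at^2w)$. As $|2at^2we^{t^2w^2}|\le2at(tB+t|y|)q\,e^{t^2B^2}\le2at(tB+1)e^{t^2B^2}=o(1)$, we get $|\phi_t'|\le1+o(1)$. For fixed $t$, $|\phi_t'(x+iy)|$ is integrable in $y$, uniformly in $x$, because of the factor $e^{-t^2y^2}$; so $\phi_t$ is bounded on the strip.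

Integrate from $0$ to $iy$ and then to $w$. The integral $\int_0^{iy}e^{t^2s^2}ds$ is purely imaginary, so $\mathrm{Re}\int_0^we^{t^2s^2}ds=\int_0^x\mathrm{Re}\,e^{t^2(s+iy)^2}ds=xq+o(1)$. Hence $\mathrm{Re}\,\phi_t(w)=xq-a(1-q)+o(1)$, a convex combination of $x$ and $-a$ up to $o(1)$. The remaining claims follow. $\square$

So $\phi_t$ makes a function with values in a strip bounded, hardly changes it on compact sets, and never raises a real part below $-a$ above $-a+o(1)$.

## 10. Moving boundary mass inside one component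

Fix $\Lambda\ge1$, $a=\Lambda+3$, $c=a+4$, and $G_0$, $\lambda$ as in Section 7: $e^{G_0}=h$ on $\{\nu\le c\}$; $\lambda=1$ on $\{\nu\le a\}$, $\lambda=0$ on $\{\nu\ge a+\frac12\}$. In a zero-free component $G_0$ is holomorphic on $\{\nu<c\}$.

**Proposition 10.1.** Let $V$ be a zero-free component and $\delta'>0$. There is a bounded, locally Lipschitz $\Gamma:V\to\mathbb C$ such that

(a) $\Gamma=G_0+2\pi i\kappa$ on $V\cap\{\nu\le a\}$, with $\kappa$ bounded, continuous and integer valued;

(b) $\bar\partial\Gamma\in L^\infty(V)$, $\bar\partial\Gamma=0$ a.e. on $V\cap\{\nu<a\}$, and $|T_V(\bar\partial\Gamma)|\le\delta'$;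

(c) $\limsup_{\rho\to1}\mathrm{Re}\,\Gamma(\psi(\rho\xi))\le-a+\delta'$ for a.e. $\xi$ with $\nu(\psi^*(\xi))\ge a$.

There is $\eta_0=\eta_0(\delta')>0$, independent of $V$, such that if $|V|\le\eta_0$ one may take $\Gamma=\lambda G_0-(1-\lambda)a$ and $\kappa=0$.

*Proof of the last statement.* This $\Gamma$ is holomorphic where $\lambda=1$ locally, equals $-a$ on the open set $V\cap\{\nu>a+\frac12\}$, and is locally Lipschitz on $V\cap\{\nu<c\}$; it is bounded. Since $|\bar\partial\Gamma|\le\|\nabla\lambda\|_\infty(\|G_0\|+a)$, (5.1) gives (b) if $|V|$ is small. In (c), $\mathrm{Re}\,\Gamma=-\lambda\nu-(1-\lambda)a=-a+\lambda(a-\nu)$, with upper limit at most $-a$ where $\nu\to\nu(q)\ge a$. $\square$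

*Proof for arbitrary $V$.* As $V$ is simply connected, $h=e^H$ on $V$. Let $v=-\mathrm{Re}\,H=\nu|_V>0$ and $d(z)=\mathrm{dist}(z,\partial V)$. By the maximum principle, components of $\{z\in V:v<t\}$ are simply connected.

**Step 0.** The purpose is to fix scales and the regions that have to be protected. By uniform continuity of $|h|$ choose $r>0$ such that for $z,z'\in K$ with $|z-z'|\le2r$
$$\nu(z)\le a+3\ \Rightarrow\ \nu(z')<c,\qquad \nu(z)\le c\ \Rightarrow\ \nu(z')<c+1. \tag{10.1}$$
Let $B(b_l,r/2)$, $l\le n_b$, cover $K$. Let $\mathcal O$ be the countable family of all $\Omega$ such that, for some $l$, $\Omega$ is a component of $V\cap B(b_l,r)$ containing a point $z\in B(b_l,r/2)$ with $v(z)<a+3$. Points of $B(b_l,r)$ have distance less than $\frac32r$ from $z$, so $\nu<c$ on $K\cap B(b_l,r)$, and $\Omega\subset\{v<c\}$. For each $l$ the components are disjoint, so $\sum_{\Omega\in\mathcal O}|\Omega|\le A_0:=n_b|V|$. Put $\alpha_\Omega=|\Omega|/(64A_0)$; then $\sum_\Omega\alpha_\Omega\le\frac1{64}$.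

**Step 1.** The purpose is to name the excess mass. Being positive and harmonic, $v\circ\psi=P[m]$ with $m\ge0$. The a.c. density of $m$ is the non-tangential limit $\nu\circ\psi^*$, which is finite a.e. Write
$$m=\min(\nu\circ\psi^*,c+2)\,\sigma+m_e .$$
Then $m_e\ge0$; its a.c. part lives on $\{\nu\circ\psi^*>c+2\}$, and its singular part is that of $m$. In Example 7.1, $m_e=\delta_1+\big(\log\frac3{|1-\xi|}-c-2\big)^+\sigma$.

For $n\in\mathbb N$ with $\ell:=2\pi/n\le\frac1{100}$ divide $\mathbb T$ into $n$ half-open arcs $I$ of length $\ell$ with midpoints $\xi_I$, and let $z_I=(1-\ell)\xi_I$. Call $I$ *high* if $v(\psi(z_I))\ge c+1$, otherwise *low*. In Example 7.1 the arc containing $1$ is high for small $\ell$, since $v\circ\psi$ at $z_I$ is at least $P_1(z_I)\ge\frac4{9\ell}$ (this bound is computed in Step 2a).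

**Step 2.** The purpose is to find, in each high arc, room for its excess mass away from all protected regions.

**Claim 10.2.** There is $n_0$ such that for $n\ge n_0$ every high $I$ contains a measurable $J_I$ with $|J_I|>0$ and

(i) $\nu(\psi^*(\xi))\ge c$ for $\xi\in J_I$; (ii) $\mathrm{dist}(\xi,\psi^{-1}(\Omega))\ge\alpha_\Omega\ell$ for $\xi\in J_I$, $\Omega\in\mathcal O$.

We use Brownian motion (BM), with position $b_t$ and exit time $T$ from the domain. If $F$ is bounded and holomorphic in $\mathbb D$, then for BM in $\mathbb D$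
$$F(b_t)=\mathbb E[F^*(b_T)\mid\mathcal F_t]\to F^*(b_T)\quad\text{a.s. as }t\uparrow T, \tag{10.2}$$
by the Markov property, the Poisson formula and martingale convergence. *Beurling's estimate* (Garnett–Marshall, *Harmonic Measure*, Ch. III) says: if $V$ is a simply connected bounded domain, $y\in V$, $d=\mathrm{dist}(y,\partial V)$, then BM from $y$ leaves $B(y,r)$ before leaving $V$ with probability at most $C_0(d/r)^{1/2}$. Below, $C_i,c_i>0$ are absolute constants.

Let $J_I$ be the set of all $\xi\in I$ for which $\psi^*(\xi)$ exists and (i), (ii) hold. It is measurable, and we bound $|I\setminus J_I|$. Let $s_n=\sup\{d(\psi(\zeta)):1-2\ell\le|\zeta|<1\}$. Since $\{d\ge\varepsilon\}$ is a compact subset of $V$, $s_n\to0$. Put $\epsilon_n=C_0(s_n/r)^{1/2}\to0$.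

**Step 2a.** The purpose is to show that BM started at $z_I$, $I$ high, rarely sees low values. Let $I$ be high and $y=\psi(z_I)$. Since $\nu(y)\ge c+1$, (10.1) gives $\nu>c$ on $K\cap\overline B(y,2r)$. By Beurling's estimate BM in $V$ from $y$ leaves $B(y,r)$ before leaving $V$ with probability at most $\epsilon_n$. Put $\mathcal F=\bigcup_{\Omega\in\mathcal O}\psi^{-1}(\Omega)$. Every $\Omega\in\mathcal O$ lies in $\{v<c\}$, so BM must leave $B(y,r)$ before it can hit $\Omega$. Likewise, if the path stays in $B(y,r)$, then by (10.2) with $F=\psi$ it ends at a point $\psi^*(b_T)\in\overline B(y,r)\cap\partial V$, where $\nu>c$. By conformal invariance, for BM in $\mathbb D$ from $z_I$,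
$$\mathbb P(\text{hit }\mathcal F)\le\epsilon_n,\qquad\mathbb P\big(\text{exit at a }\xi\text{ with }\nu(\psi^*(\xi))<c\big)\le\epsilon_n. \tag{10.3}$$
For $\xi\in I$, $1-|z_I|^2\ge\ell$ and $|\xi-z_I|\le\frac32\ell$, so $P_\xi(z_I)\ge\frac4{9\ell}$. Hence $|\{\xi\in I:\nu(\psi^*(\xi))<c\}|\le C_1\epsilon_n\ell$.

Let $\mathcal O_I$ be the set of $\Omega\in\mathcal O$ with $\mathrm{dist}(\psi^{-1}(\Omega),I)<\ell/4$. For other $\Omega$, (ii) is automatic for $\xi\in I$, as $\alpha_\Omega\le\frac1{64}$. Let $\Omega\in\mathcal O_I$ and $C=\psi^{-1}(\Omega)$, a connected open set.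

**Step 2b.** The purpose is to localize: $C\subset B(\xi_I,2\ell)$ for large $n$. The set $C$ contains a point with $|\zeta-\xi_I|<\frac34\ell$. Suppose it also contains a point with $|\zeta-\xi_I|\ge2\ell$. Map $\mathbb D$ onto the upper half-plane by $w=i\frac{1-\omega}{1+\omega}$, $\omega=\zeta/\xi_I$. For the first point, $|1+\omega|\ge2-|1-\omega|$ gives $|w|<\frac{0.75\,\ell}{1.99}<0.39\,\ell$. For the second, $|1+\omega|^2\le4-|1-\omega|^2$ gives $|w|\ge\ell$. And $z_I$ goes to $i\ell/(2-\ell)\in i[0.5\ell,0.51\ell]$. So the image of $C$, which is path connected, contains a curve crossing the half-annulus $\mathcal A=\{0.39\,\ell<|w|<0.98\,\ell,\ \mathrm{Im}\,w>0\}$ from the inner to the outer circle. By $\log$, $\mathcal A$ becomes a rectangle and the curve joins its left to its right side. A path in $\mathcal A$ from the image of $z_I$ to the positive real interval of $\partial\mathcal A$ and one to the negative interval together join bottom and top, so they cannot both avoid the curve. Hence for at least one of the two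 intervals *all* paths in $\mathcal A$ from the image of $z_I$ to it meet the curve. BM from the image of $z_I$ leaves $\mathcal A$ through each interval with probability at least $c_2$, by scaling and because harmonic measure is positive and continuous on the compact segment $i[0.5,0.51]$. So $\mathbb P(\text{hit }\mathcal F)\ge c_2$, which contradicts (10.3) for large $n$.

**Step 2c.** The purpose is to reduce (ii) to radial projections. As $C\subset B(\xi_I,2\ell)$ does not contain $0$ and is connected, its radial projection $R_\Omega=\{\zeta/|\zeta|:\zeta\in C\}$ is an arc. If $\xi\in I$ and $|\xi-\zeta|<\alpha_\Omega\ell$ with $\zeta\in C$, then $1-|\zeta|<\alpha_\Omega\ell$ too, so $\xi$ has distance at most $2\alpha_\Omega\ell$ from $R_\Omega$. The set of such $\xi$ outside $R_\Omega$ has length at most $2\cdot\frac\pi2\cdot2\alpha_\Omega\ell\le8\alpha_\Omega\ell$, and $\sum_\Omega8\alpha_\Omega\ell\le\ell/8$.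

**Step 2d.** The purpose is to bound $|\bigcup_{\Omega\in\mathcal O_I}R_\Omega|$. This set is contained in the union of the shadows $Sh(\zeta)=\{\xi\in\mathbb T:|\xi-\zeta/|\zeta||<1-|\zeta|\}$, $\zeta\in\bigcup_{\mathcal O_I}\psi^{-1}(\Omega)$. By the $5r$-covering lemma there are disjoint $Sh(\zeta_i)$ with $|\bigcup_\zeta Sh(\zeta)|\le5\pi\sum\delta_i$, where $\delta_i=1-|\zeta_i|<2\ell$. Let $\zeta_i\in C=\psi^{-1}(\Omega)$.

First, $C\not\subset B(\zeta_i,\delta_i/4)$ for large $n$. Indeed $\Omega\neq V$, since $v<c$ on $\Omega$ but $v(y)\ge c+1$. So $\Omega$ has a boundary point in $V$, which must lie on $\partial B(b_l,r)$, while $\Omega$ meets $B(b_l,r/2)$; thus $\mathrm{diam}\,\Omega\ge r/2$. By Koebe's theorems in $B(\zeta_i,\delta_i)$, for $|\zeta-\zeta_i|\le\delta_i/4$,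
$$|\psi(\zeta)-\psi(\zeta_i)|\le\frac{1/4}{(3/4)^2}|\psi'(\zeta_i)|\delta_i=\tfrac49|\psi'(\zeta_i)|\delta_i\le\tfrac{16}9\,d(\psi(\zeta_i)) ,$$
so $\mathrm{diam}\,\psi(B(\zeta_i,\delta_i/4))\le4s_n<r/2$ for large $n$.

Now consider BM from $z_I$ in three stages.

* *It hits $\overline B(\zeta_i,\delta_i/8)$ before leaving $\mathbb D$ with probability at least $c_3\delta_i/\ell$.* Let $g(w)=\log\big|\frac{1-\bar\zeta_iw}{w-\zeta_i}\big|$, which vanishes on $\mathbb T$. From $1-\bar\zeta_iw=(1-|\zeta_i|^2)+\bar\zeta_i(\zeta_i-w)$ we get $g\le\log17$ on $\partial B(\zeta_i,\delta_i/8)$, and $|1-\bar\zeta_iz_I|\le4\ell+3\ell=7\ell$. As $-\log x\ge1-x$,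
$$2g(z_I)\ge1-\Big|\frac{z_I-\zeta_i}{1-\bar\zeta_iz_I}\Big|^2=\frac{(1-|z_I|^2)(1-|\zeta_i|^2)}{|1-\bar\zeta_iz_I|^2}\ge\frac{\ell\,\delta_i}{49\,\ell^2}.$$
If $z_I\notin\overline B(\zeta_i,\delta_i/8)$, the probability is at least $g(z_I)/\log17$; otherwise it is $1$, and $\delta_i/\ell<2$.
* *From a point of $\overline B(\zeta_i,\delta_i/8)$ it hits $C$ before leaving $B(\zeta_i,\delta_i/2)$ with probability at least $c_4$.* After first reaching $\partial B(\zeta_i,\frac3{16}\delta_i)$, the path stays, with positive probability, uniformly close to a given curve that runs once around the circle of that radius and then, inside a small sector, crosses its own earlier part radially, all inside the annulus $\{\frac18\delta_i<|\zeta-\zeta_i|<\frac14\delta_i\}$. A path close enough to this curve intersects itself there, and so contains a closed loop of winding number $1$ about $\zeta_i$ in the annulus. By scaling and rotation the probability is an absolute constant. The connected open set $C$ contains $\zeta_i$ and a point outside $B(\zeta_i,\delta_i/4)$,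 about which the loop has winding number $0$; so $C$ meets the loop.
* *From a point $w\in B(\zeta_i,\delta_i/2)$ it exits $\mathbb D$ through $Sh(\zeta_i)$ with probability at least $c_5$.* For $\xi\in Sh(\zeta_i)$, $P_\xi(w)\ge\frac{\delta_i/2}{(5\delta_i/2)^2}$, and $|Sh(\zeta_i)|\ge2\delta_i$.

By the strong Markov property, BM from $z_I$ hits $\mathcal F$ and exits through $Sh(\zeta_i)$ with probability at least $c_3c_4c_5\delta_i/\ell$. For different $i$ these events are disjoint, so (10.3) gives $\sum_ic_3c_4c_5\delta_i/\ell\le\epsilon_n$. Hence $|\bigcup_{\mathcal O_I}R_\Omega|\le C_4\epsilon_n\ell$.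

Altogether $|I\setminus J_I|\le(C_1\epsilon_n+C_4\epsilon_n+\frac18)\ell<\ell$ for $n\ge n_0$, with $n_0$ the same for all high $I$. This proves Claim 10.2.

**Step 3.** The purpose is to move the mass and to see that this does little harm where $v$ is moderate. For $n\ge n_0$ let
$$w=w_n=\sum_{I\text{ high}}\frac{m_e(I)}{\sigma(J_I)}\,1_{J_I}\ \text{ (a bounded function)},\qquad p\circ\psi=P[w\sigma].$$

**Claim 10.3.** There is $D$, independent of $n$, with $p\le D$ on $\{v<a+3\}$.

Let $v(z)<a+3$, $z\in B(b_l,r/2)$, and let $\Omega\in\mathcal O$ be the component of $V\cap B(b_l,r)$ containing $z$. For $\zeta\in\psi^{-1}(\Omega)$, $\xi\in I$, $\xi'\in J_I$, (ii) gives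
$$\frac{P_{\xi'}(\zeta)}{P_\xi(\zeta)}=\frac{|\xi-\zeta|^2}{|\xi'-\zeta|^2}\le\Big(1+\frac\ell{|\xi'-\zeta|}\Big)^2\le4\alpha_\Omega^{-2}.$$
Average over $\xi'\in J_I$ with respect to $\sigma$, integrate over $\xi\in I$ with respect to $m_e$, and sum over the high $I$: $p\le4\alpha_\Omega^{-2}U$ on $\Omega$, where $U\circ\psi=P[m_e]$. The factor $\alpha_\Omega^{-2}$ is huge if $\Omega$ is small, but then $U$ is tiny deep inside $\Omega$, as follows. On $\Omega$, $U\le v<c$; and the a.c. density of $m_e$ vanishes at a.e. $\xi$ with $\psi^*(\xi)\in B(b_l,r)$, because there $\nu(\psi^*(\xi))<c$. So Lemma 9.2 applies with $B=B(b_l,r)$. Let $M(\rho)=\sup_{B(b_l,\rho)}\tilde U$ and $\eta_\Omega=(e|\Omega|/\pi)^{1/2}$. If $\rho+\eta_\Omega\le r$,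
$$M(\rho)\le\frac{|\Omega|}{\pi\eta_\Omega^2}\,M(\rho+\eta_\Omega)=e^{-1}M(\rho+\eta_\Omega).$$
Starting from $\rho=r/2$ this can be iterated at least $\frac r{2\eta_\Omega}-1$ times, so $U(z)\le M(r/2)\le c\,e^{1-r/(2\eta_\Omega)}$ and
$$p(z)\le4(64A_0)^2|\Omega|^{-2}\,c\,e^{1-\frac r2(\pi/(e|\Omega|))^{1/2}}\le D:=\sup_{0<\tau\le A_0}4(64A_0)^2\tau^{-2}c\,e^{1-\frac r2(\pi/(e\tau))^{1/2}}<\infty .$$

**Step 4.** The purpose is to modify $H$ accordingly and to control the change. Let $E=E_n=e+i\tilde e$ be given by
$$E\circ\psi(\zeta)=\int\frac{\xi+\zeta}{\xi-\zeta}\,d(m_e-w\sigma)(\xi),$$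
so $e=U-p$, and let $G'=H+E$. Then $\mathrm{Re}\,G'=-u$ with $u\circ\psi=P[(\min(\nu\circ\psi^*,c+2)+w)\sigma]$, and $0\le u\le B=B_n<\infty$.

*$E_n\to0$ locally uniformly in $V$.* The measures $m_e$ and $w\sigma$ give equal mass to each high arc, whose length tends to $0$, and $w=0$ on low arcs; for $\zeta$ in a compact subset of $\mathbb D$ the kernel is uniformly continuous in $\xi$. So it suffices that $m_e(\bigcup\text{low arcs})\to0$. For the arc $I\ni\xi$, $z_I\to\xi$ non-tangentially as $n\to\infty$. At almost every point for the singular part of $m$ the symmetric derivative of $m$ is $+\infty$, and $P[m](z_I)\ge\frac4{25\ell}\,m(\{|\xi'-\xi|<\ell\})$ because $|\xi'-z_I|\le\frac52\ell$; so $v(\psi(z_I))\to+\infty$ there. At a.e. point for the a.c. part of $m_e$, $v(\psi(z_I))\to\nu(\psi^*(\xi))>c+2$. So $m_e$-a.e. $\xi$ is eventually in high arcs, and dominated convergence gives the claim.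

*Bound.* On $\{v<a+3\}$ we have $-D\le-p\le e\le U\le v$, so $|e|\le D_1:=\max(D,a+3)$.

*Oscillation.* Let $\mathsf A$ be a component of $\{z\in V:v<a+1\}$ and $\mathsf A_2\supset\mathsf A$ the component of $\{z\in V:v<a+3\}$ containing it. Let $g:\mathbb C\to[0,1]$ be Lipschitz, $g=1$ on $\{\nu\le a+1\}$, $g=0$ on $\{\nu\ge a+2\}$. Apply Lemma 9.3 with $W=\mathsf A_2$, $S_0=\mathsf A$, and $D_1$ as the bound for $|e|$. To check the hypothesis, let $\varphi:\Sigma\to\mathsf A_2$ be conformal and $g(\varphi^*(\eta))\neq0$. Then $q=\varphi^*(\eta)$ has $\nu(q)<a+2$, and as points of $V\cap\partial\mathsf A_2$ have $v=a+3$, we get $q\in\partial V$. Transplant to $\mathbb D$ and let $\theta=\psi^{-1}\circ\varphi$. For a.e. such $\eta$, $|\theta^*(\eta)|=1$ and $\psi^*(\theta^*(\eta))=q$ by Lemma 9.1(b), with $\nu(q)<c$. The a.c. densities of $m_e$ and of $w\sigma$ vanish at a.e. $\xi$ with $\nu(\psi^*(\xi))<c$; for $w$ this is (i) of Claim 10.2. By Lemma 9.1(c), applied to $m_e$ and to $w\sigma$, $e\circ\varphi$ has boundary value $0$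 at a.e. such $\eta$. So the oscillation of $\tilde e$ on $\mathsf A$ is at most $D_2:=D_1(1+\|\nabla g\|_\infty^2|V|)$, independent of $n$ and $\mathsf A$.

**Step 5.** The purpose is to truncate $G'$ and to glue it to $G_0$. Let $G''=\phi_t\circ G'$, with $\phi_t$ from Lemma 9.4 for this $a$ and $B=B_n$; it is bounded and holomorphic in $V$. On each $\mathsf A$, $e^H=h=e^{G_0}$, so $H=G_0+2\pi ik_{\mathsf A}$ with $k_{\mathsf A}\in\mathbb Z$. Hence $\mathrm{Im}\,H$ and $\mathrm{Im}\,E$ oscillate on $\mathsf A$ by at most $2\|G_0\|$ and $D_2$, and $|\mathrm{Re}\,G'|=|-v+e|\le a+1+D_1$ there. By Lemma 9.4, for $t\le t(n)$ the oscillation of $G''$ on $\mathsf A$ is at most $2(a+1+D_1+2\|G_0\|+D_2)$ and $|\mathrm{Re}\,G''|\le2a+2+D_1$ on $\mathsf A$. These bounds do not depend on $n,t,\mathsf A$.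

Let $Q\subset V$ be compact and assume
$$|G''-H|\le\varepsilon_1\le1\quad\text{on }Q. \tag{10.4}$$
Choose $\kappa_{\mathsf A}=k_{\mathsf A}$ if $\mathsf A\cap Q\neq\emptyset$; otherwise choose $\kappa_{\mathsf A}\in\mathbb Z$ with $|\mathrm{Im}(G''-G_0)-2\pi\kappa_{\mathsf A}|\le\pi$ at one point of $\mathsf A$. In both cases $G''-G_0-2\pi i\kappa_{\mathsf A}$ is bounded at one point of $\mathsf A$ by a constant of the kind just described, and it oscillates on $\mathsf A$ by a bounded amount. So
$$|G''-(G_0+2\pi i\kappa_{\mathsf A})|\le D_5\ \text{ on }\mathsf A,\qquad|G''-(G_0+2\pi i\kappa_{\mathsf A})|\le\varepsilon_1\ \text{ on }\mathsf A\cap Q,$$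
with $D_5$ independent of $n,t,Q,\mathsf A$. Define
$$\Gamma=\lambda\,(G_0+2\pi i\kappa_{\mathsf A})+(1-\lambda)\,G''\ \text{ on each }\mathsf A,\qquad\Gamma=G''\ \text{ on }\{v\ge a+1\}.$$
Since $\lambda=0$ on $\{\nu\ge a+\frac12\}$, $\Gamma$ is locally Lipschitz, and (a) holds with $\kappa=\kappa_{\mathsf A}$ on $\mathsf A$. As $|2\pi\kappa_{\mathsf A}|\le\sup|G''|+D_5+\|G_0\|$, $\kappa$ and $\Gamma$ are bounded. Moreover $\bar\partial\Gamma=\bar\partial\lambda\,(G_0+2\pi i\kappa_{\mathsf A}-G'')$ on $\mathsf A$ and $0$ a.e. elsewhere. It vanishes a.e. on $\{\nu<a\}$, and splitting it into the parts on $Q$ and off $Q$, (5.1) gives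
$$|T_V\bar\partial\Gamma|\le\tfrac2{\sqrt\pi}\|\nabla\lambda\|_\infty\big(\varepsilon_1|V|^{1/2}+D_5|V\setminus Q|^{1/2}\big).$$
Choose first $Q$ and then $\varepsilon_1$ so that this is at most $\delta'$. Then choose $n\ge n_0$ so large that $|E_n|\le\varepsilon_1/2$ on $Q$. Finally choose $t\le t(n)$ so small that $|\phi_t(G')-G'|\le\varepsilon_1/2$ on $Q$, which gives (10.4), and that the $o(1)$ in the last inequality of Lemma 9.4 is at most $\delta'$. This proves (b).

For (c): $\mathrm{Re}\,\Gamma=-\lambda v+(1-\lambda)\mathrm{Re}\,G''$. At a.e. $\xi$ with $q=\psi^*(\xi)$, $\nu(q)\ge a$, we have radially $v\circ\psi\to\nu(q)\ge a$ and $\mathrm{Re}\,G'\circ\psi\to-(\min(\nu(q),c+2)+w(\xi))\le-a$. So $\limsup\mathrm{Re}\,G''\circ\psi\le-a+\delta'$ by Lemma 9.4, and (c) follows since $\mathrm{Re}\,\Gamma$ is a convex combination of $-v$ and $\mathrm{Re}\,G''$. $\square$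

## 11. Choosing branches in all components at once

We now prove (i)$\Rightarrow$(ii) of Theorem B. One difficulty is left. In a component treated by the full Proposition 10.1, the function $\Gamma_V$ equals $G_0+2\pi i\kappa_V$ on $\{\nu\le a\}$, with an integer $\kappa_V$ that varies from place to place, whereas Definition 1.1 needs one continuous $L$ on $X$. So $L$ must be $G_0$ plus an integer-valued continuous correction that reproduces $\kappa_V$, up to a constant, on most of each such $V$. The correction must also be bounded by a number fixed before we decide which components are "small enough" for the cut-off.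

**Step 1.** The purpose is to fix all choices in the right order. Fix $\Lambda\ge1$, $0<\delta<1$, $a=\Lambda+3$, $G_0,\lambda$ as in Section 10, and $\delta'=\delta/4$. Call a component $V$ *fat* if it is zero-free and $|V|>\eta_0(\delta')$; there are finitely many. For fat $V$ take $\Gamma_V,\kappa_V$ from Proposition 10.1, and $m_V\in\mathbb N$ with $|\kappa_V|\le m_V$. For the other zero-free $V$ take $\Gamma_V=\lambda G_0-(1-\lambda)a$, $\kappa_V=0$. Put
$$N=\sum_{V\text{ fat}}2m_V .$$
Let $\lambda':\mathbb C\to[0,1]$ be Lipschitz, $\lambda'=1$ on $\{\nu\le\Lambda\}$, $\lambda'=0$ on $\{\nu\ge\Lambda+\frac12\}$. Let $\mathcal V$ be a finite set of zero-free components containing all fat ones and all zero-free $V$ with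
$$\tfrac2{\sqrt\pi}\|\nabla\lambda'\|_\infty\,(\|G_0\|+2\pi N+\Lambda+1)\,|V|^{1/2}>\tfrac\delta4. \tag{11.1}$$
For $V\in\mathcal V$ let $Q_V=\psi_V(\{|\zeta|\le\rho_V\})$ with $\rho_V<1$ so large that
$$\tfrac2{\sqrt\pi}\|\nabla\lambda'\|_\infty\,4\pi N\,|V\setminus Q_V|^{1/2}\le\tfrac\delta4. \tag{11.2}$$

**Step 2.** The purpose is to compare the arguments of all these functions through one continuous logarithm. Let $d_0(z)=\mathrm{dist}(z,\partial K)$, $\gamma(z)=(|h(z)|-e^{-(\Lambda+2)})^+$, and define $\hat h$ on $K$ by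
$$\hat h=\gamma\,h/|h|\ \text{ on }\partial K\ (=0\text{ where }\gamma=0),\qquad\hat h=(\gamma+d_0)\,e^{i\,\mathrm{Im}\,\Gamma_V}\ \text{ on zero-free }V,$$
and $\hat h=d_0$ on $V$ if $h|_V\equiv0$. By Proposition 10.1(a), $e^{i\,\mathrm{Im}\,\Gamma_V}=h/|h|$ on $V\cap\{\nu\le a\}$. So $\hat h$ is continuous. On $K^\circ$ this is clear. If $q\in\partial K$ and $\nu(q)<\Lambda+2<a$, then near $q$ in $K$ we have $\hat h=(\gamma+d_0)h/|h|$. If $q\in\partial K$ and $\nu(q)\ge\Lambda+2$, then $\hat h(q)=0$ and $|\hat h|\le\gamma+d_0\to0$ at $q$. Also $\hat h\neq0$ on $K^\circ$, as $d_0>0$ there.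

Let $Z_0=\{\nu\le\Lambda+1\}\cup\bigcup_{V\in\mathcal V}Q_V$, a compact set. On $\{\nu\le\Lambda+1\}$, $\gamma>0$; so $\hat h\neq0$ on $Z_0$. A component of $\mathbb C\setminus Z_0$ contained in $K$ lies in $K^\circ$, where $\hat h\ne0$. So Lemma 5.1 gives $\hat G\in C(K)$ with $e^{\hat G}=\hat h$ on $Z_0$.

On $\{\nu\le\Lambda+1\}$ we have $\hat h/|\hat h|=h/|h|$, so $\mathrm{Im}\,\hat G=\mathrm{Im}\,G_0+2\pi k$ with $k:\{\nu\le\Lambda+1\}\to\mathbb Z$ continuous. On the connected set $Q_V$, $V\in\mathcal V$, $\mathrm{Im}\,\hat G=\mathrm{Im}\,\Gamma_V+2\pi c_V$ with $c_V\in\mathbb Z$. Since $\Gamma_V=G_0+2\pi i\kappa_V$ on $V\cap\{\nu\le a\}$,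
$$k=\kappa_V+c_V\quad\text{on }Q_V\cap\{\nu\le\Lambda+1\},\ V\in\mathcal V. \tag{11.3}$$
So $k$ is the desired correction, except that we have no bound for it: it depends on $\mathcal V$ and the $Q_V$.

**Step 3.** The purpose is to make $k$ bounded by collapsing gaps. Only the values $c_V+j$ with $|j|\le m_V$, $V$ fat, and the single values $c_V$ of the other $V\in\mathcal V$ matter in (11.3). Let $\tau:\mathbb Z\to\mathbb Z$ be nondecreasing, $\tau=0$ near $-\infty$, with $\tau(j)-\tau(j-1)=1$ if $\{j-1,j\}\subset[c_V-m_V,c_V+m_V]$ for some fat $V$, and $\tau(j)-\tau(j-1)=0$ otherwise. There are at most $N$ jumps, so $0\le\tau\le N$; and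
$$\tau(c_V+j)=\tau(c_V)+j\quad\text{for }|j|\le m_V,\ V\text{ fat}. \tag{11.4}$$
For example, with two fat components, $m_V=1$ for both, and centers $c_V=0$ and $c_V=1000$, $\tau$ rises by $2$ on $[-1,1]$ and by $2$ on $[999,1001]$, and takes only the values $0,\dots,4$. Put
$$\hat L=G_0+2\pi i\,\tau(k)\in C(\{\nu\le\Lambda+1\}),\qquad L=\hat L|_X,\quad X=\partial K\cap\{\nu\le\Lambda\}.$$
Then $e^{\hat L}=h$, $\hat L$ is holomorphic on $K^\circ\cap\{\nu<\Lambda+1\}$, and $|\hat L|\le\|G_0\|+2\pi N$, where $N$ was fixed before $\mathcal V$ and the $Q_V$.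

**Step 4.** The purpose is to construct truncated logarithms for the data $(\Lambda,\delta,L)$ on all components. All limits are radial, and $q=\psi_V^*(\xi)$.

*Components $V\in\mathcal V$.* Let
$$\Gamma=(1-\lambda')(\Gamma_V+2\pi i\,\tau(c_V))+\lambda'\hat L .$$
On $V\cap\{\nu\le\Lambda+1\}$, $\hat L-\Gamma_V-2\pi i\tau(c_V)=2\pi i(\tau(k)-\kappa_V-\tau(c_V))$ is continuous with values in $2\pi i\mathbb Z$. It is bounded by $4\pi N$, because $|\tau(k)-\tau(c_V)|\le N$ and $|\kappa_V|\le N$. It vanishes on $Q_V$ by (11.3) and (11.4); if $V$ is not fat, $\kappa_V=0$ and $k=c_V$ there. Since $\bar\partial\Gamma_V=0$ a.e. on $\{\nu<a\}$ and $\lambda'=0$ on $\{\nu\ge\Lambda+\frac12\}$,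
$$\bar\partial\Gamma=\bar\partial\Gamma_V+\bar\partial\lambda'\cdot2\pi i\,(\tau(k)-\kappa_V-\tau(c_V)).$$
By Proposition 10.1, (11.2) and (5.1), $|T_V\bar\partial\Gamma|\le\frac\delta4+\frac\delta4$, and $F_V=\Gamma-T_V\bar\partial\Gamma$ is bounded and holomorphic. We check (1.1).

* If $\nu(q)\le\Lambda$: $\lambda'\to1$ and $\Gamma_V$ is bounded, so $\Gamma\to\hat L(q)=L(q)$ and $|(F_V\circ\psi_V)^*(\xi)-L(q)|\le\delta/2$.
* If $\Lambda\le\nu(q)<a$: near $q$ both $\Gamma_V$ and, where $\lambda'\ne0$, $\hat L$ have real part $-\nu$. So $\mathrm{Re}\,\Gamma\to-\nu(q)\le-\Lambda$ and $\mathrm{Re}\,(F_V\circ\psi_V)^*(\xi)\le-\Lambda+\delta/2$.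
* If $\nu(q)\ge a$: $\lambda'=0$ near $q$ in $K$, and Proposition 10.1(c) gives for a.e. such $\xi$ that $\mathrm{Re}\,(F_V\circ\psi_V)^*(\xi)\le-a+\frac\delta4+\frac\delta2\le-\Lambda+\delta$.

*Zero-free $V\notin\mathcal V$.* Let $\Gamma=\lambda'\hat L-(1-\lambda')(\Lambda+1)$. Then $|\bar\partial\Gamma|\le\|\nabla\lambda'\|_\infty(\|G_0\|+2\pi N+\Lambda+1)$. As (11.1) fails for $V$, $|T_V\bar\partial\Gamma|\le\delta/4$. Let $F_V=\Gamma-T_V\bar\partial\Gamma$. If $\nu(q)\le\Lambda$, then $\Gamma\to L(q)$. If $\nu(q)\ge\Lambda$, then $\mathrm{Re}\,\Gamma=-\lambda'\nu-(1-\lambda')(\Lambda+1)$ has upper limit at most $-\Lambda$. So (1.1) holds.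

*Components with $h|_V\equiv0$.* Then $\nu=\infty$ on $\partial V$, and $F_V=-\Lambda$ works.

**Step 5.** The purpose is to conclude. Proposition 8.4 gives $G\in A(K)$ with
$$|e^G-h|\le\max\big(e^{2\delta}-1,\ e^{-\Lambda+2\delta}+e^{-\Lambda}\big)\quad\text{on }K .$$
Since $\Lambda\ge1$ and $\delta\in(0,1)$ are arbitrary, $h$ is a uniform limit of functions $e^G$, $G\in A(K)$. This proves (i)$\Rightarrow$(ii), hence Theorem B; by Sections 4 and 6, Theorems A and C follow, so the conjecture is true. $\blacksquare$
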